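# Dominant weights and higher cohomology on the bundles $G\times^PF$ of a quiver

## Dominant weights ought to kill higher cohomology

On a flag variety $G/B$, a line bundle attached to a dominant weight has no higher cohomology. Now replace $G/B$ by the total space of a vector bundle over a partial flag variety, built from a quiver, and replace the line bundle by the pullback of a bundle attached to a dominant weight. Is there still no higher cohomology? The first guess is yes, and this is a conjecture of Orr and Shimozono [OS22, Conjecture 2.14]. We set it up precisely, test it on small cases, prove it in a range, and then see that it is false.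

We work over $\mathbb C$ with coherent cohomology.

**The data.** Let $Q$ be a quiver with finite vertex set $Q_0$ and arrow set $Q_1$; an arrow $b$ goes from $s(b)$ to $t(b)$, and loops are allowed. Fix vertices $\underline i=(i_1,\dots,i_m)$ and positive integers $\underline a=(a_1,\dots,a_m)$. For $i\in Q_0$ put $V^{(i)}=\bigoplus_{k:\,i_k=i}\mathbb C^{a_k}$, in increasing order of $k$, with the concatenated standard basis. Write $V^{(i)}_{\ge k}$ (resp. $V^{(i)}_{>k}$) for the sum of the summands $\mathbb C^{a_{k'}}$ with $i_{k'}=i$ and $k'\ge k$ (resp. $k'>k$). So all vertices share one clock $1,\dots,m$, and at time $k$ the space at vertex $i_k$ loses a block of size $a_k$.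

**The groups.** Let $G=\prod_iGL(V^{(i)})$ with diagonal torus $T=\prod_iT^{(i)}$, let $B=\prod_i B^{(i)}$ be the lower triangular Borel subgroup, and let $P\supset B$ be the stabilizer of all the $V^{(i)}_{\ge k}$. It is block lower triangular with Levi factor $\prod_kGL(a_k)$. Put $\mathrm{Fl}=G/P$. A point of $\mathrm{Fl}$ is a flag in each $V^{(i)}$, with members of prescribed dimensions; we denote these members again by $V^{(i)}_{\ge k}$.

**The bundle.** Let $E=\bigoplus_b\mathrm{Hom}(V^{(s(b))},V^{(t(b))})$ and let $F\subset E$ be the $P$-stable subspace of those $(f_b)$ with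
$$f_b\big(V^{(s(b))}_{\ge k}\big)\subset V^{(t(b))}_{>k}\quad\text{for all }k\text{ and }b. \tag{1}$$
Put $\mathcal W=G\times^PF$, with projection $\tau:\mathcal W\to\mathrm{Fl}$. The torus $T^{Q_1}$ scales the $f_b$, so $G\times T^{Q_1}$ acts on $\mathcal W$.

For a $P$-module $M$, the bundle $G\times^PM$ has as sections the functions $f:G\to M$ with $f(gp)=p^{-1}f(g)$. Example: let $G=GL_3$ and let $P$ stabilize the line $\ell_0=\langle e_3\rangle$. Then $\mathrm{Fl}$ is the $\mathbb P^2$ of lines $\ell\subset\mathbb C^3$, and $G\times^P\ell_0$ is the tautological line bundle $\mathcal O(-1)$. The weight of $\ell_0$ is $e_3$, so the weight $(0,0,-c)$ gives $\mathcal O(c)$; it is dominant exactly when $c\ge0$.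

**The weight.** Let $\mu(\cdot)=(\mu(1),\dots,\mu(m))$, each $\mu(k)\in\mathbb Z^{a_k}$ weakly decreasing. Let $\lambda^{(i)}$ be the concatenation of the $\mu(k)$ with $i_k=i$, in increasing order of $k$, put $\lambda=(\lambda^{(i)})_i$, and extend $\lambda$ to a character of $B$. Let $\mathcal L=\mathcal L_\lambda$ be the line bundle on $G/B$ whose sections are the functions with $f(gb)=\lambda(b)^{-1}f(g)$. With $\pi:G/B\to\mathrm{Fl}$ put
$$\mathcal V=\pi_*\mathcal L,\qquad \mathcal W_{\mu(\cdot)}=\tau^*\mathcal V.$$
The fiber of $\mathcal V$ at the base point is $\mathrm{Ind}_B^P\lambda\cong\bigotimes_kV_{\mu(k)}$, where $V_{\mu(k)}$ is the irreducible $GL(a_k)$-module of highest weight $\mu(k)$.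

The triple $(\underline i,\underline a,\mu(\cdot))$ is *dominant* if every $\lambda^{(i)}$ is weakly decreasing.

**Conjecture** [OS22, Conjecture 2.14]**.** If $(\underline i,\underline a,\mu(\cdot))$ is dominant, then $H^p(\mathcal W,\mathcal W_{\mu(\cdot)})=0$ for $p>0$.

If $\mu(\cdot)=0$, then $\lambda=0$, the triple is dominant, and $\mathcal W_{\mu(\cdot)}=\mathcal O_{\mathcal W}$. In that case the conjecture says that $\mathcal O_{\mathcal W}$ has no higher cohomology.

**Three standing facts.**

*Incidence description.* The map $[g,f]\mapsto(gP,gf)$ identifies $\mathcal W$ with a subbundle of $G\times^PE\cong\mathrm{Fl}\times E$: the closed subvariety of pairs (flag, $f$) satisfying (1). Since $\mathrm{Fl}$ is projective, $\varphi:\mathcal W\to E$, $[g,f]\mapsto gf$, is a projective morphism. For a given $b$ it suffices to test those $k$ with $i_k=s(b)$. Indeed, given any $k$, let $k'\ge k$ be the least index with $i_{k'}=s(b)$. Then $V^{(s(b))}_{\ge k}=V^{(s(b))}_{\ge k'}$ and $V^{(t(b))}_{>k'}\subset V^{(t(b))}_{>k}$, so the condition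 at $k'$ implies the one at $k$. If no such $k'$ exists, then $V^{(s(b))}_{\ge k}=0$.

*Reduction to $\mathrm{Fl}$.* Let $\mathcal F=G\times^PF\subset E\otimes\mathcal O_{\mathrm{Fl}}$ be the bundle with total space $\mathcal W$. Since $\tau$ is affine and $\tau_*\mathcal O_{\mathcal W}=\mathrm{Sym}\,\mathcal F^*$, the projection formula gives
$$H^n(\mathcal W,\mathcal W_{\mu(\cdot)})=H^n(\mathrm{Fl},\mathcal V\otimes\mathrm{Sym}\,\mathcal F^*). \tag{2}$$

*Koszul complex.* Put $S=\mathrm{Sym}(E^*)$ and $\xi=((E\otimes\mathcal O)/\mathcal F)^*$, so that $0\to\xi\to E^*\otimes\mathcal O\to\mathcal F^*\to0$ is exact. Locally $\mathrm{Sym}\,\mathcal F^*$ is a polynomial ring modulo the linear forms in $\xi$, and a local basis of $\xi$ is part of a set of polynomial variables. So the complex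
$$\cdots\to\wedge^2\xi\otimes S\to\xi\otimes S\to\mathcal O\otimes S\to\mathrm{Sym}\,\mathcal F^*\to0 \tag{3}$$
is exact, with differential $\wedge^d\xi\to\wedge^{d-1}\xi\otimes E^*$. Here $E^*$ has degree $1$ and $\wedge^d\xi$ has degree $d$; there is a finer grading with one degree for each arrow.

## Tests on $\mathbb P^1$ and on $\mathbb P^1\times\mathbb P^1$

**One loop.** Let $Q$ be one vertex with one loop, with two blocks of size $1$. A flag is a line $\ell\subset\mathbb C^2$, and (1) says $f(V)\subset\ell$, $f(\ell)=0$. So $\mathcal F=\mathrm{Hom}(V/\ell,\ell)\cong\mathcal O(-2)$ and $\mathrm{Sym}\,\mathcal F^*=\bigoplus_{j\ge0}\mathcal O(2j)$. The weight $e_2$ gives $\ell=\mathcal O(-1)$ and $e_1$ gives $V/\ell=\mathcal O(1)$, so $\mathcal V=\mathcal O(\lambda_1-\lambda_2)$. By (2) the $H^1$ is $\bigoplus_jH^1(\mathbb P^1,\mathcal O(2j+\lambda_1-\lambda_2))$, which vanishes for $\lambda$ dominant. For $\lambda=(0,2)$ it contains $H^1(\mathcal O(-2))\ne0$, so some hypothesis on $\lambda$ is needed.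

**Parallel arrows.** Let $Q$ have $r$ arrows $A\to B$, and let $\underline i=(A,B,A,B)$, $\underline a=(1,1,1,1)$, $\mu(\cdot)=0$. A flag is a pair of lines $\ell\subset V^{(A)}$, $H\subset V^{(B)}$. The condition at time $1$ is $f_b(V^{(A)})\subset V^{(B)}$, which is empty, and at time $3$ it is $f_b(\ell)\subset H$. Hence $(E\otimes\mathcal O)/\mathcal F=\mathrm{Hom}(\ell,V^{(B)}/H)^{\oplus r}\cong\mathcal O(1,1)^{\oplus r}$ on $\mathbb P^1\times\mathbb P^1$, and $\xi=\mathcal O(-1,-1)^{\oplus r}$.

For $r=1$, (3) is $0\to\mathcal O(-1,-1)\otimes S\to\mathcal O\otimes S\to\mathrm{Sym}\,\mathcal F^*\to0$. As $\mathcal O(-1,-1)$ has no cohomology, $H^0=S$ and nothing else occurs.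

For $r=2$ the new term is $\wedge^2\xi=\mathcal O(-2,-2)$, with $H^2=\mathbb C$ and no other cohomology. It sits two places to the left of $\mathcal O\otimes S$ in (3), so its $H^2$ moves down by two degrees and lands in $H^0(\mathrm{Sym}\,\mathcal F^*)$. The higher cohomology is still zero.

This last computation shows what to watch. A class in $H^j(\wedge^d\xi)$ wants to contribute to $H^{j-d}(\mathcal W,\mathcal O_{\mathcal W})$. Vanishing asks that $j$ never exceed $d$. Here $j=d=2$, a tie.

## Kodaira vanishing and the weight of the canonical bundle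

The sensible way to prove the conjecture is to write the bundle as canonical bundle times something relatively ample over $E$. This does prove something for every quiver.

**Theorem 1 (a range where vanishing holds).** Let $g_i$ be the number of loops at $i$. Suppose that for every vertex $i$ and every pair $k<k'$ of consecutive occurrences of $i$ in $\underline i$,
$$\mu(k)_{a_k}-\mu(k')_1\ \ge\ g_i(a_k+a_{k'})+\sum_b\beta_{o(b)}-1,\qquad \beta_j=\sum_{k<k''<k',\ i_{k''}=j}a_{k''}, \tag{4}$$
where $b$ runs over the non-loop arrows incident to $i$ and $o(b)$ is the other endpoint of $b$. Then $H^n(\mathcal W,\mathcal W_{\mu(\cdot)})=0$ for $n>0$. So for fixed $(\underline i,\underline a)$ the conjecture holds for all sufficiently dominant $\lambda$.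

*Proof.*

**Step 1: replace the vector bundle by a line bundle.** Let $\tilde X=G\times^BF$. It is the fiber product $G/B\times_{\mathrm{Fl}}\mathcal W$, since both are bundles over $G/B$ with fiber $F$ twisted in the same way. On each fiber of $\pi$, isomorphic to $P/B=\prod_k GL(a_k)/B_k$ with $B_k$ the lower triangular Borel subgroup of $GL(a_k)$, the bundle $\mathcal L$ has weight $(\mu(k))_k$, which is dominant. By Kempf vanishing $R^j\pi_*\mathcal L=0$ for $j>0$. As $\tau$ is flat, base change along $\tau$ shows that the pullback of $\mathcal L$ to $\tilde X$ has direct image $\tau^*\pi_*\mathcal L=\mathcal W_{\mu(\cdot)}$ on $\mathcal W$ and no higher direct images. Hence $H^n(\mathcal W,\mathcal W_{\mu(\cdot)})=H^n(\tilde X,\mathcal L_\lambda)$, where $\mathcal L_\nu$ also denotes the pullback to $\tilde X$ of the line bundle of weight $\nu$.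

**Step 2: compute the weight of $\omega_{\tilde X}$.** The tangent bundle of $\tilde X$ is an extension of the pullback of $T_{G/B}=G\times^B(\mathfrak g/\mathfrak b)$ by the pullback of $G\times^BF$. As $B$ is lower triangular, the weights of $\mathfrak g/\mathfrak b$ are the positive roots, with sum $2\rho$. So $\omega_{\tilde X}=\mathcal L_\kappa$ with
$$\kappa=-2\rho+\det F^*.$$
An elementary map $e^{(s(b))}_r\mapsto e^{(t(b))}_{r'}$ lies in $F$ exactly when the block of $r$ comes before the block of $r'$. So the weights of $F^*$ are the corresponding $e^{(s(b))}_r-e^{(t(b))}_{r'}$. For $r$ in block $k$ with $i_k=i$, the coefficient of $e^{(i)}_r$ in $\det F^*$ is therefore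
$$\sum_{b:\,s(b)=i}\ \sum_{k''>k,\ i_{k''}=t(b)}a_{k''}\ -\sum_{b:\,t(b)=i}\ \sum_{k''<k,\ i_{k''}=s(b)}a_{k''}.$$
It depends only on the block. Hence for adjacent coordinates in one block $\kappa_r-\kappa_{r+1}=-2$.

Now let $r$ be the last coordinate of block $k$ and $r+1$ the first of block $k'$, consecutive occurrences of $i$. Subtract the coefficient at $k'$ from the one at $k$.

- A non-loop arrow with $s(b)=i$ contributes the sum of $a_{k''}$ over $k<k''\le k'$ with $i_{k''}=t(b)$. Since $i_{k'}=i\ne t(b)$, this is $\beta_{o(b)}$.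
- A non-loop arrow with $t(b)=i$ contributes the sum over $k\le k''<k'$ with $i_{k''}=s(b)$, again $\beta_{o(b)}$.
- A loop at $i$ contributes both sums with $i_{k''}=i$. As $k,k'$ are consecutive, they are $a_{k'}$ and $a_k$.

So $\kappa_r-\kappa_{r+1}=-2+g_i(a_k+a_{k'})+\sum_b\beta_{o(b)}$.

**Step 3: apply relative Kodaira vanishing.** Put $\nu=\lambda-\kappa$. Inside a block $\nu_r-\nu_{r+1}\ge0+2$. Between blocks, (4) gives $\nu_r-\nu_{r+1}\ge-1+2=1$. So $\nu$ is strictly decreasing at each vertex and $\mathcal L_\nu$ is ample on $G/B$. As $\tilde X$ is closed in $G/B\times E$, the morphism $\tilde X\to E$ is projective and the pullback of $\mathcal L_\nu$ is relatively ample for it. Its image is a closed subvariety of $E$, hence affine. Relative Kodaira vanishing (Kawamata–Matsuda–Matsuki 1987, Thm. 1-2-3), applied to $\tilde X$ over this image, says that $\omega_{\tilde X}\otimes\mathcal L_\nu=\mathcal L_\lambda$ has no higher direct images. Since the base is affine, $H^n(\tilde X,\mathcal L_\lambda)=0$ for $n>0$. $\square$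

**Where this stops.** Take $r$ arrows $A\to B$, $\underline i=(A,B,A,B)$, $\underline a=(p,1,1,q)$ and $\mu(\cdot)=0$. As before a flag is a line $\ell\subset V^{(A)}\cong\mathbb C^{p+1}$ and a hyperplane $H\subset V^{(B)}\cong\mathbb C^{q+1}$, with $f_b(\ell)\subset H$, so $\mathrm{Fl}=\mathbb P^p\times\mathbb P^q$ and $\xi=\mathcal O(-1,-1)^{\oplus r}$. We may run Step 3 directly on $\mathcal W$, without passing to $G/B$. Since $\det\mathcal F^*\cong(\det\xi)^{-1}=\mathcal O(r,r)$, we have
$$\omega_{\mathcal W}\cong\tau^*\mathcal O(r-p-1,\,r-q-1).$$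
So $\mathcal O_{\mathcal W}=\omega_{\mathcal W}\otimes\tau^*\mathcal O(p+1-r,q+1-r)$, and Kodaira applies when $r\le\min(p,q)$. At $r=3$, $p=q=2$ the twist is trivial: $\omega_{\mathcal W}\cong\mathcal O_{\mathcal W}$, and there is no ampleness left. Moreover $\dim\mathcal W=4+27-3=28$ exceeds $\dim E=27$, so all fibers of $\varphi$ over its image have positive dimension.

## Three arrows and $\mathbb P^2\times\mathbb P^2$

Return to the tie $j=d$ above. On $\mathbb P^p\times\mathbb P^p$ the bundle $\mathcal O(-d,-d)$ has no cohomology for $1\le d\le p$. The first cohomology appears at $d=p+1$, in degree $j=2p$, and wants to land in degree $2p-(p+1)=p-1$. For $p=1$ that is the tie. For $p=2$ it is degree $1$, provided $\wedge^3\xi\ne0$, i.e. provided there are at least three arrows.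

**Theorem 2.** Let $Q$ have vertices $A,B$ and three arrows $A\to B$. Let $\underline i=(A,B,A,B)$, $\underline a=(2,1,1,2)$, $\mu(\cdot)=0$. Then $H^0(\mathcal W,\mathcal O_{\mathcal W})=S$, and
$$H^1(\mathcal W,\mathcal O_{\mathcal W})\cong S\otimes\det V^{(A)}\otimes(\det V^{(B)})^{-1}\neq0,$$
with the generator in degree $1$ in each of the three arrow variables. Hence the conjecture is false.

*Proof.*

**Step 1: describe $\xi$.** Here $\dim V^{(A)}=\dim V^{(B)}=3$, and a flag is a line $\ell=V^{(A)}_{\ge3}$ and a plane $H=V^{(B)}_{\ge4}$. At $k=1$ the condition is $f_b(V^{(A)})\subset V^{(B)}_{>1}=V^{(B)}$, which is empty; at $k=3$ it is $f_b(\ell)\subset H$. So $\mathrm{Fl}=\mathbb P(V^{(A)})\times\mathrm{Gr}(2,V^{(B)})\cong\mathbb P^2\times\mathbb P^2$, and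
$$\xi=(\ell\otimes(V^{(B)}/H)^*)^{\oplus3}\cong\mathcal O(-1,-1)^{\oplus3},\qquad\wedge^d\xi\cong\mathcal O(-d,-d)^{\oplus\binom3d}.$$

**Step 2: list the cohomology of $\wedge^d\xi$.** By Künneth it is $H^0=\mathbb C$ for $d=0$, nothing for $d=1,2$, and only $H^4(\mathcal O(-3,-3))\cong\mathbb C$ for $d=3$.

**Step 3: move the $H^4$ down three places.** Put $K_d=\wedge^d\xi\otimes S$ and split (3) into
$$0\to K_3\to K_2\to\mathcal Y\to0,\qquad0\to\mathcal Y\to K_1\to\mathcal Z\to0,\qquad0\to\mathcal Z\to K_0\to\mathrm{Sym}\,\mathcal F^*\to0.$$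
As $K_2$ and $K_1$ have no cohomology, $H^j(\mathcal Y)=H^{j+1}(K_3)$ and $H^j(\mathcal Z)=H^{j+1}(\mathcal Y)=H^{j+2}(K_3)$. So the only nonzero cohomology of $\mathcal Z$ is $H^2(\mathcal Z)=H^4(K_3)$. In the third sequence $H^j(K_0)=0$ for $j>0$ and $H^0(\mathcal Z)=H^1(\mathcal Z)=0$. Hence $H^0(\mathrm{Sym}\,\mathcal F^*)=H^0(K_0)=S$ and
$$H^1(\mathrm{Sym}\,\mathcal F^*)=H^2(\mathcal Z)=H^4(\mathrm{Fl},\wedge^3\xi)\otimes S.$$
By (2) these are $H^0$ and $H^1$ of $\mathcal O_{\mathcal W}$.

**Step 4: identify the generator.** The tangent bundle of $\mathbb P(V^{(A)})$ is $\mathrm{Hom}(\ell,V^{(A)}/\ell)$, with determinant $\ell^{-2}\otimes\det(V^{(A)}/\ell)=\ell^{-3}\otimes\det V^{(A)}$. So $\omega_{\mathbb P(V^{(A)})}=\ell^3\otimes(\det V^{(A)})^{-1}$. The tangent bundle of $\mathrm{Gr}(2,V^{(B)})$ is $\mathrm{Hom}(H,V^{(B)}/H)$, with determinant $(V^{(B)}/H)^2\otimes(\det H)^{-1}=(V^{(B)}/H)^3\otimes(\det V^{(B)})^{-1}$. So $\omega_{\mathrm{Gr}(2,V^{(B)})}=(V^{(B)}/H)^{-3}\otimes\det V^{(B)}$. Now $\wedge^3\xi=\ell^3\otimes(V^{(B)}/H)^{-3}=\omega_{\mathrm{Fl}}\otimes\det V^{(A)}\otimes(\det V^{(B)})^{-1}$,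 and $H^4(\mathrm{Fl},\omega_{\mathrm{Fl}})=\mathbb C$ with trivial $G$-action. So $H^4(\mathrm{Fl},\wedge^3\xi)=\det V^{(A)}\otimes(\det V^{(B)})^{-1}$. As $\wedge^3\xi$ is the product of the three lines belonging to the three arrows, the generator has degree $1$ in each arrow variable. $\square$

**What the fibers look like.** The fiber of $\varphi$ over $f=(f_1,f_2,f_3)$ is the set of $(\ell,H)$ with $\sum_bf_b(\ell)\subset H$. For $\ell=\langle v\rangle$ such a plane $H$ exists iff $\det(f_1v|f_2v|f_3v)=0$, the equation of a plane cubic. So a general fiber is an elliptic curve, and its $H^1$ is what we have found. We come back to this picture for quivers with oriented cycles.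

## The criterion: no $H^j$ of $\wedge^d\xi$ with $j>d$

In Theorem 2 nothing could cancel the class of $H^4(\wedge^3\xi)$. In general several terms of (3) have cohomology, and one might fear cancellation. The next theorem says that as far as the yes/no question goes, cancellation is harmless.

**Theorem 3 (criterion).** For any $(\underline i,\underline a,\mu(\cdot))$, dominant or not, the following are equivalent:

(i) $H^n(\mathcal W,\mathcal W_{\mu(\cdot)})=0$ for all $n>0$;

(ii) $H^j(\mathrm{Fl},\mathcal V\otimes\wedge^d\xi)=0$ for all $j>d\ge0$.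

*Proof.*

**Step 1: a complex of free $S$-modules that computes both sides.** Take a finite affine open cover of $\mathrm{Fl}$, and let $\mathrm{Tot}$ be the total complex of the Čech complexes of the $\mathcal V\otimes\wedge^d\xi\otimes S$, with the Čech degree $j$, Koszul degree $d$ term in degree $j-d$. It is bounded and its terms are free over $S$. Tensoring (3) with $\mathcal V$ keeps it exact, and the Čech terms are exact functors of quasi-coherent sheaves. So $\mathrm{Tot}$ is quasi-isomorphic to the Čech complex of $\mathcal V\otimes\mathrm{Sym}\,\mathcal F^*$, and by (2) $H^n(\mathrm{Tot})=H^n(\mathcal W,\mathcal W_{\mu(\cdot)})$.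

Let $\mathbb C=S/S_{>0}$. The Koszul differential maps $\wedge^d\xi$ to $\wedge^{d-1}\xi\otimes E^*$, so it becomes zero after $-\otimes_S\mathbb C$. Only the Čech differentials remain, and
$$H^n(\mathrm{Tot}\otimes_S\mathbb C)=\bigoplus_dH^{n+d}(\mathrm{Fl},\mathcal V\otimes\wedge^d\xi). \tag{5}$$
So (ii) says exactly that $H^n(\mathrm{Tot}\otimes_S\mathbb C)=0$ for $n>0$.

**Step 2: (i) implies (ii), by splitting from the right.** Let $D\ge1$ be an index such that $\mathrm{Tot}^n=0$ for $n>D$, and let $Z^n=\ker(\mathrm{Tot}^n\to\mathrm{Tot}^{n+1})$. By (i), for $n\ge0$ the sequence $0\to Z^n\to\mathrm{Tot}^n\to Z^{n+1}\to0$ is exact. Now $Z^D=\mathrm{Tot}^D$ is free. If $Z^{n+1}$ is projective, the sequence splits, so $Z^n$ is a direct summand of the free module $\mathrm{Tot}^n$ and is projective. By descending induction all these sequences for $n\ge0$ split. Split sequences stay exact after $\otimes_S\mathbb C$, so $\mathrm{Tot}\otimes_S\mathbb C$ is exact in every degree $n\ge1$. By (5) this is (ii).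

**Step 3: (ii) implies (i), by filtering.** The Koszul differential lowers $d$, so the terms with Koszul degree at most $d$ form a subcomplex $\mathrm{Tot}_{\le d}$, and
$$H^n(\mathrm{Tot}_{\le d}/\mathrm{Tot}_{\le d-1})=H^{n+d}(\mathrm{Fl},\mathcal V\otimes\wedge^d\xi)\otimes S. \tag{6}$$
By (ii) this is zero for $n>0$. By the long exact sequences and induction on $d$, $H^n(\mathrm{Tot}_{\le d})=0$ for all $n>0$ and all $d$, and $\mathrm{Tot}=\mathrm{Tot}_{\le d}$ for $d=\operatorname{rank}\xi$. $\square$

## A family on $\mathbb P^p\times\mathbb P^q$, and negative coefficients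

The criterion makes the family $(p,1,1,q)$ completely explicit. If vanishing held, the alternating sum of the characters of the $H^n$ would be the character of $H^0$, with nonnegative multiplicities. Part (b) shows that this positivity also fails.

**Theorem 4.** Let $Q$ have $r\ge1$ arrows $A\to B$, let $\underline i=(A,B,A,B)$, $\underline a=(p,1,1,q)$ with $p,q\ge1$, and let $\lambda^{(A)}=(0^p,-c)$, $\lambda^{(B)}=(c',0^q)$ with $c,c'\ge0$ (dominant triples).

(a) All higher cohomology vanishes if and only if $\max(p+c,\,q+c')+1>\min(r,\,p+q-1)$. In particular, in this family vanishing always holds for $r\le2$, and for $r=3$ the only failure is Theorem 2.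

(b) For $(r,p,q)=(4,3,2)$ and $c=c'=0$ we have $H^0=S$, $H^1\cong S(-4)^{\oplus3}$ as graded $S$-modules, and no other cohomology. Some coefficient (multiplicity of an irreducible $G$-module in some multidegree) of $\sum_n(-1)^n\mathrm{ch}\,H^n(\mathcal W,\mathcal O_{\mathcal W})$ is negative.

*Proof.*

**Step 1: the bundles.** We have $\mathrm{Fl}=\mathbb P^p\times\mathbb P^q$. The weight $e_{\mathrm{last}}$ at $A$ gives $\ell=\mathcal O(-1,0)$, and the weight $e_1$ at $B$ gives $V^{(B)}/H=\mathcal O(0,1)$. So $\mathcal V=\mathcal O(c,c')$ and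
$$\mathcal V\otimes\wedge^d\xi=\mathcal O(c-d,c'-d)\otimes\wedge^d\mathbb C^r.$$

**Step 2: part (a), by Künneth.** On $\mathbb P^p$ the bundle $\mathcal O(c-d)$ has only $H^0$ (when $d\le c$), only $H^p$ (when $d\ge p+c+1$), or nothing; likewise on $\mathbb P^q$. So nonzero cohomology on the product lies in one of four degrees.

- Degree $0$ is never greater than $d$.
- Degree $p$ (from $H^p\otimes H^0$) requires $d\ge p+c+1$, so $p<d$.
- Degree $q$ (from $H^0\otimes H^q$) requires $d\ge q+c'+1$, so $q<d$.
- Degree $p+q$ requires exactly $d\ge\max(p+c,q+c')+1$, and $d\le r$ for $\wedge^d\mathbb C^r\ne0$.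

Only the last can violate (ii) of Theorem 3, and it does so iff also $d\le p+q-1$. So vanishing fails iff some integer $d$ satisfies $\max(p+c,q+c')+1\le d\le\min(r,p+q-1)$, which is the claim.

For $r\le2$ a failure needs $\max(p+c,q+c')\le1$, so $p=q=1$ and $c=c'=0$; but then $p+q-1=1$ is smaller than $\max+1=2$. For $r=3$ a failure needs $\max(p+c,q+c')\le2$ and $p+q-1\ge\max(p+c,q+c')+1$. If the maximum is $1$, then $p=q=1$, excluded as before. So the maximum is $2$ and $p+q\ge4$. With $p,q\le2$ this forces $p=q=2$ and $c=c'=0$.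

**Step 3: part (b), the cohomology.** On $\mathbb P^3\times\mathbb P^2$ the bundle $\mathcal O(-d,-d)$ has no cohomology for $d=1,2,3$, because $\mathcal O(-d)$ has none on $\mathbb P^3$. For $d=4$ only $H^5=H^3(\mathbb P^3,\mathcal O(-4))\otimes H^2(\mathbb P^2,\mathcal O(-4))$ occurs, of dimension $1\cdot3$, and $\wedge^4\mathbb C^4=\mathbb C$. In the filtration of Step 3 of Theorem 3, the pieces (6) for $d=1,2,3$ have no cohomology, so $\mathrm{Tot}_{\le3}$ has the cohomology of $\mathrm{Tot}_{\le0}$, namely $S$ in degree $0$. The last piece $\mathrm{Tot}/\mathrm{Tot}_{\le3}$ has only $H^1=S(-4)^{\oplus3}$. The long exact sequence gives $H^0(\mathrm{Tot})=S$, $H^1(\mathrm{Tot})=S(-4)^{\oplus3}$, and nothing else.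

**Step 4: part (b), the sign.** Since $\dim E=4\cdot(4\cdot3)=48$, the part of total degree $n$ of the Euler characteristic has virtual dimension
$$\binom{n+47}{47}-3\binom{n+43}{47},$$
for large $n$ a polynomial in $n$ with leading coefficient $(1-3)/47!=-2/47!$. For large $n$ it is negative. It is also the finite sum of multiplicity times dimension over the irreducibles and the multidegrees of total degree $n$, so some multiplicity is negative. $\square$

## Every component must be Dynkin or extended Dynkin

**Theorem 5.** Let $Q$ be a finite quiver with a connected component whose underlying graph is neither a simply laced Dynkin diagram nor an extended Dynkin diagram $\tilde A_n$ $(n\ge0)$, $\tilde D_n$, $\tilde E_n$ (here $\tilde A_0$ is one loop and $\tilde A_1$ is a double edge). Then there are $(\underline i,\underline a)$ such that, with $\mu(\cdot)=0$, $H^n(\mathcal W,\mathcal O_{\mathcal W})\ne0$ for some $n>0$.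

So the conjecture can hold, for all dominant triples over a given $Q$, only if every component of $Q$ is Dynkin or extended Dynkin. Whether it holds for all of those is not determined here.

The first lemma lets us shrink the quiver.

**Lemma 6 (subquivers).** If the conclusion of Theorem 5 holds for a subquiver $Q'\subset Q$, it holds for $Q$.

*Proof.* Use the same $\underline i,\underline a$; unused vertices have $V^{(i)}=0$, so $G$ and $P$ do not change. As $P$-modules $F=F'\oplus F''$, where $F''$ belongs to the arrows outside $Q'$. So $\mathrm{Sym}\,\mathcal F^*=\mathrm{Sym}\,\mathcal F'^*\otimes\mathrm{Sym}\,\mathcal F''^*$, and its part of degree $0$ in the second factor is $\mathrm{Sym}\,\mathcal F'^*$. By (2), $H^n(\mathcal W_{Q'},\mathcal O)$ is a direct summand of $H^n(\mathcal W_Q,\mathcal O)$. $\square$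

By Lemma 6 we may assume that $Q$ is connected, neither Dynkin nor extended Dynkin. The proof splits according to whether $Q$ has an oriented cycle.

## Quivers without oriented cycles: forcing $\wedge^R\xi=\omega_{\mathrm{Fl}}$

In Theorem 2 the offending class came from the top exterior power: $\wedge^3\xi\cong\omega_{\mathrm{Fl}}$ (forgetting the $G$-action), and $\dim\mathrm{Fl}=4>3=\operatorname{rank}\xi$. We imitate this. We look for data with $\wedge^R\xi\cong\omega_{\mathrm{Fl}}$, where $R=\operatorname{rank}\xi$, and $\dim\mathrm{Fl}>R$. Then $H^{\dim\mathrm{Fl}}(\wedge^R\xi)\ne0$ violates (ii) of Theorem 3.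

*Proof of Theorem 5, Case I: $Q$ has no oriented cycles (in particular no loops).* Number the vertices $1,\dots,N$ so that arrows go from smaller to larger numbers.

**Step 1: choose a vector on which the quadratic form is negative.** Let $C$ be the symmetric generalized Cartan matrix of $Q$: $C_{ii}=2$, and $-C_{ij}$ is the number of arrows joining $i$ and $j$ for $i\ne j$. It is indecomposable since $Q$ is connected. By the classification (Kac, *Infinite dimensional Lie algebras*, Thm. 4.8), it is neither of finite nor of affine type, hence it is indefinite. By Kac, Thm. 4.3, there is a real vector $u$ with all $u_i>0$ and all $(Cu)_i<0$. These conditions are open and invariant under positive scaling, so we may take $u$ integral. Thus for every $i$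
$$2u_i<\sum_{b:\,s(b)=i}u_{t(b)}+\sum_{b:\,t(b)=i}u_{s(b)}, \tag{7}$$
and with $q_Q(u)=\sum_iu_i^2-\sum_bu_{s(b)}u_{t(b)}$ we get $q_Q(u)=\frac12u^TCu<0$.

**Step 2: solve for the other block sizes.** Define $l_N,l_{N-1},\dots,l_1$ recursively by
$$l_i=-u_i+\sum_{b:\,t(b)=i}u_{s(b)}+\sum_{b:\,s(b)=i}l_{t(b)}. \tag{8}$$
The recursion makes sense because $t(b)>i$ when $s(b)=i$. By descending induction $l_i\ge u_i>0$: if $l_t\ge u_t$ for all $t>i$, then by (7) the right side of (8) is at least $-u_i+2u_i=u_i$.

**Step 3: the data and $\xi$.** Take $\underline i=(1,\dots,N,1,\dots,N)$ and $\underline a=(l_1,\dots,l_N,u_1,\dots,u_N)$. A flag is a family of subspaces $U_i\subset V^{(i)}$ with $\dim U_i=u_i$, $\dim V^{(i)}=n_i:=u_i+l_i$. Let $b:s\to t$ be an arrow, so $s<t$. At position $s$ the condition is $f_b(V^{(s)})\subset V^{(t)}_{>s}=V^{(t)}$, since both positions $t$ and $N+t$ come after $s$; it is empty. At position $N+s$ it is $f_b(U_s)\subset U_t$, since of $t,N+t$ exactly $N+t$ comes after $N+s$. So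
$$\mathrm{Fl}=\prod_i\mathrm{Gr}(u_i,n_i),\qquad\xi=\bigoplus_bU_{s(b)}\otimes(V^{(t(b))}/U_{t(b)})^*,\qquad R=\sum_bu_{s(b)}l_{t(b)}.$$

**Step 4: the top exterior power is $\omega_{\mathrm{Fl}}$.** On $\mathrm{Gr}(u_i,n_i)$ we have $\det U_i\cong\mathcal O(-1)\cong\det(V^{(i)}/U_i)^{-1}$. The summand of $\xi$ for $b$ has determinant $(\det U_{s(b)})^{l_{t(b)}}\otimes\det(V^{(t(b))}/U_{t(b)})^{-u_{s(b)}}$. Hence by (8)
$$\wedge^R\xi\cong\boxtimes_i\,\mathcal O\Big(-\sum_{s(b)=i}l_{t(b)}-\sum_{t(b)=i}u_{s(b)}\Big)=\boxtimes_i\,\mathcal O(-l_i-u_i)=\boxtimes_i\,\mathcal O(-n_i).$$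
The tangent bundle $\mathrm{Hom}(U_i,V^{(i)}/U_i)$ has determinant $\mathcal O(l_i)\otimes\mathcal O(u_i)=\mathcal O(n_i)$, so this is $\omega_{\mathrm{Fl}}$. Therefore $H^j(\mathrm{Fl},\wedge^R\xi)\ne0$ for $j=\dim\mathrm{Fl}=\sum_iu_il_i$.

**Step 5: compare $j$ with $R$.** Grouping the arrows by source and using (8),
$$j-R=\sum_iu_i\Big(l_i-\sum_{s(b)=i}l_{t(b)}\Big)=\sum_iu_i\Big(-u_i+\sum_{t(b)=i}u_{s(b)}\Big)=-q_Q(u)>0.$$
By Theorem 3 vanishing fails. This settles Case I.

*Example.* For three arrows $A\to B$ and $u=(1,1)$ we have $Cu=(-1,-1)$. Then $l_B=-1+3=2$ and $l_A=-1+3\cdot2=5$. So $\mathrm{Fl}=\mathbb P^5\times\mathbb P^2$, $R=3\cdot1\cdot2=6$ and $j-R=7-6=1$. Theorem 2 is the solution $u=(1,2)$, $l=(2,1)$ of (8), with $q_Q(u)=1+4-6=-1$; there (7) fails at $B$, but the $l_i$ are positive anyway.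

With an oriented cycle this construction breaks down at its first line: no numbering has all arrows increasing. So (8) is no longer a recursion, and the conditions in the first round are no longer all empty.

## Elliptic curves as fibers of $\varphi$

For quivers with oriented cycles we go back to the fibers. Theorem 2 has elliptic curves as general fibers of $\varphi$. One suitable fiber is enough.

**Lemma 7 (fibers).** Let $f_0\in E$ and let $\Phi$ be the reduced fiber $\varphi^{-1}(f_0)_{\mathrm{red}}$. If $\dim\Phi=1$ and $H^1(\Phi,\mathcal O_\Phi)\ne0$, then $H^1(\mathcal W,\mathcal O_{\mathcal W})\ne0$.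

*Proof.* The dimension of the fibers of the proper map $\varphi$ is upper semicontinuous on $E$. So there is an affine open $U\ni f_0$ over which the fibers have dimension $\le1$, and for coherent $\mathcal M$ we have $R^j\varphi_*\mathcal M|_U=0$ for $j\ge2$ (Hartshorne, Cor. III.11.2). On $\varphi^{-1}(U)$ let $\mathcal I$ be the ideal sheaf of $\Phi$. From $0\to\mathcal I\to\mathcal O_{\mathcal W}\to\mathcal O_\Phi\to0$ we get the exact sequence
$$H^1(\varphi^{-1}(U),\mathcal O_{\mathcal W})\to H^1(\Phi,\mathcal O_\Phi)\to H^2(\varphi^{-1}(U),\mathcal I)=\Gamma(U,R^2\varphi_*\mathcal I)=0.$$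
So $H^1(\varphi^{-1}(U),\mathcal O_{\mathcal W})\ne0$, i.e. $R^1\varphi_*\mathcal O_{\mathcal W}$ is nonzero on $U$. As $E$ is affine, $H^1(\mathcal W,\mathcal O_{\mathcal W})=\Gamma(E,R^1\varphi_*\mathcal O_{\mathcal W})\ne0$. $\square$

We also need to reverse arrows.

**Lemma 8 (duality).** $\mathcal W$ for $(Q,\underline i,\underline a)$ is isomorphic to $\mathcal W$ for $Q^{op}$ with reversed sequences.

*Proof.* Replace $V^{(i)}$ by its dual, $f_b$ by the transpose $f_b^T$, and a flag by $V'_{\ge k}:=(V_{>m+1-k})^\perp$. Its dimension is the sum of the $a_{k''}$ at the vertex with $k''\le m+1-k$, as the reversed sequence requires. Also $V'_{>k}=V'_{\ge k+1}=(V_{>m-k})^\perp=(V_{\ge m+1-k})^\perp$. With $\kappa=m+1-k$,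
$$f_b(V^{(s)}_{\ge\kappa})\subset V^{(t)}_{>\kappa}\iff f_b^T\big((V^{(t)}_{>\kappa})^\perp\big)\subset(V^{(s)}_{\ge\kappa})^\perp,$$
and the right side is the condition at time $k$ for the opposite arrow. So the incidence descriptions of the two spaces correspond. $\square$

*Proof of Theorem 5, Case II: $Q$ has an oriented cycle.* Take one with distinct vertices $c_0,\dots,c_{N-1}$ and arrows $x_j:c_j\to c_{j+1}$ (indices mod $N$, $N\ge1$). The cycle itself is of type $\tilde A_{N-1}$, so $Q$ is not this cycle. As $Q$ is connected, some further arrow is incident to a vertex of the cycle; otherwise the cycle would be a whole component. By Lemma 6 we may assume that $Q$ is the cycle plus this one arrow. After rotation there are three cases: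

- (IIa) a chord $y:c_0\to c_e$ with $0\le e\le N-1$;
- (IIb) $d:c_0\to w$ with $w$ outside the cycle;
- (IIc) $d:w\to c_0$ with $w$ outside the cycle.

The opposite of a quiver of type IIc is one of type IIb, so IIc follows from IIb by Lemma 8. It remains to produce, in cases IIa and IIb, data and an $f_0$ to which Lemma 7 applies.

## A cycle with a chord: a plane cubic from two operators

In Theorem 2 three maps $f_1,f_2,f_3$ from a line to a plane gave a cubic. Here going around the cycle gives only two operators $X,Y$ on a space $V$. The idea is to obtain three maps as words of length two: we build $V=A\oplus M\oplus B$ so that $XX$, $XY$, $YX$ act from $A$ to $B$ as $\phi_1,\phi_2,\phi_3$, and $YY$ acts as zero.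

**Step 1: choose the three maps.** With $\omega=e^{2\pi i/3}$ define on $\mathbb C^3$
$$\phi_1(x,y,z)=(x+y,\,0,\,z),\quad\phi_2(x,y,z)=(x+y+z,\,x+\omega y,\,z),\quad\phi_3(x,y,z)=(z,\,x+\omega y+z,\,x+\omega^2y).$$
Their matrices have determinants
$$\det\phi_2=\det\begin{pmatrix}1&1&1\\1&\omega&0\\0&0&1\end{pmatrix}=\omega-1\ne0,\qquad\det\phi_3=\det\begin{pmatrix}0&0&1\\1&\omega&1\\1&\omega^2&0\end{pmatrix}=\omega^2-\omega\ne0,$$
so $\phi_2,\phi_3$ are invertible. For $v=(x,y,z)$, subtract the first column of $(\phi_1v|\phi_2v|\phi_3v)$ from the second, and then the new second column from the third. This gives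
$$\det(\phi_1v|\phi_2v|\phi_3v)=\det\begin{pmatrix}x+y&z&0\\0&x+\omega y&z\\z&0&x+\omega^2y\end{pmatrix}=(x+y)(x+\omega y)(x+\omega^2y)+z^3=x^3+y^3+z^3.$$
So $\Gamma=\{[v]\in\mathbb P^2:\det(\phi_1v|\phi_2v|\phi_3v)=0\}$ is a smooth plane cubic. For $[v]\in\Gamma$ the space $\sum_j\phi_j\langle v\rangle$ has dimension exactly $2$. Indeed, it is at most $2$ because the determinant vanishes; and if the matrix had rank $\le1$, all its $2\times2$ minors would vanish, hence so would the derivative of the determinant at $v$, and $\Gamma$ would be singular there. From $0\to\mathcal O(-3)\to\mathcal O\to\mathcal O_\Gamma\to0$ on $\mathbb P^2$ we get $H^1(\Gamma,\mathcal O_\Gamma)\cong H^2(\mathbb P^2,\mathcal O(-3))\ne0$.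

**Step 2: the two operators.** Let $A=B=\mathbb C^3$, $M=\mathbb C^3\oplus\mathbb C^3$, $V=A\oplus M\oplus B$ (dimension $12$), and define
$$X(a,(m_1,m_2),b)=(0,(a,0),\phi_1m_1+\phi_2m_2),\qquad Y(a,(m_1,m_2),b)=(0,(0,a),\phi_3m_1).$$
For $a\in A$ this gives $XXa=\phi_1a$, $XYa=\phi_2a$, $YXa=\phi_3a$, $YYa=0$ in $B$, as planned. For a subspace $T\subset V$ put $D(T)=XT+YT$.

**Step 3: flags adapted to $X,Y$ form the cubic.** Let $\mathcal X_0$ be the reduced variety of flags $V=V_1\supset V_2\supset V_3\supset V_4\supset V_5=0$ of dimensions $12,10,5,2,0$ with $D(V_k)\subset V_{k+1}$ for $1\le k\le4$. We claim $\mathcal X_0\cong\Gamma$.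

- $D(V)=M\oplus B$: the image of $X$ contains all $(0,(a,0),0)$ and, as $\phi_2$ is invertible, all of $B$; the image of $Y$ adds the $(0,(0,a),0)$. This has dimension $9$, so $V_2=\ell\oplus M\oplus B$ for a line $\ell\subset A$.
- $D(V_2)=(\ell\oplus\ell)\oplus B$ has dimension $5$, so it equals $V_3$.
- $D(V_3)=\phi_1\ell+\phi_2\ell+\phi_3\ell\subset B$.
- $D(V_4)=0$ means $V_4\subset\ker X\cap\ker Y$. On this kernel $a=0$, then $\phi_3m_1=0$ gives $m_1=0$, then $\phi_2m_2=0$ gives $m_2=0$. So $\ker X\cap\ker Y=B$, and the condition is $V_4\subset B$.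

What remains is $V_4\subset B$, $\dim V_4=2$ and $\sum_j\phi_j\ell\subset V_4$. This forces $\dim\sum_j\phi_j\ell\le2$, that is $\ell\in\Gamma$, and then $V_4=\sum_j\phi_j\ell$ by Step 1. Conversely, every $\ell\in\Gamma$ gives such a flag, because $V_4\subset B\subset V_3\subset V_2$. The map $\ell\mapsto(V_2,V_3,V_4)$ is a morphism on $\Gamma$, since $\sum_j\phi_j\ell$ has constant rank, and $V_2\mapsto V_2/(M\oplus B)$ is the inverse morphism.

**Step 4: spread $X$ and $Y$ over the quiver.** We choose $f_0$ so that going around the cycle produces exactly $X$ and $Y$.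

If $e=0$, put $V^{(c_j)}=V$ for all $j$, $x_j=\mathrm{id}$ for $j<N-1$, $x_{N-1}=Y$, $y=X$.

If $e\ge1$, put $V^{(c_j)}=V$ for $j<e$ and $V^{(c_j)}=V\oplus V$ for $e\le j\le N-1$. Put $x_j=\mathrm{id}$ for $j<e-1$ and for $e\le j<N-1$, and
$$x_{e-1}(v)=(0,v),\qquad y(v)=(v,0),\qquad x_{N-1}(v,v')=Xv+Yv'.$$

**Step 5: the sequence and its conditions.** Use positions $(k,j)$, $1\le k\le4$, $0\le j\le N-1$, in lexicographic order, with vertex $c_j$ at $(k,j)$. With $(\alpha_1,\dots,\alpha_4)=(2,5,3,2)$, the size at $(k,j)$ is $\alpha_k$ if $V^{(c_j)}=V$ and $2\alpha_k$ if $V^{(c_j)}=V\oplus V$. Put $V^{(c_j)}_k=V^{(c_j)}_{\ge(k,j)}$ and $V^{(c_j)}_5=0$. Where $V^{(c_j)}=V$ these have dimensions $12,10,5,2,0$ for $k=1,\dots,5$; where $V^{(c_j)}=V\oplus V$, twice that. For $i<j$ the position $(k,j)$ comes after $(k,i)$, so by (1) the conditions are: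

- $x_j(V^{(c_j)}_k)\subset V^{(c_{j+1})}_k$ for $j<N-1$;
- $x_{N-1}(V^{(c_{N-1})}_k)\subset V^{(c_0)}_{k+1}$;
- $y(V^{(c_0)}_k)\subset V^{(c_e)}_k$ if $e\ge1$, and $y(V^{(c_0)}_k)\subset V^{(c_0)}_{k+1}$ if $e=0$.

**Step 6: the fiber over $f_0$ is $\Gamma$.** Put $V_k=V^{(c_0)}_k$. If $e=0$, the identity maps give $V_k\subset V_k^{(c_1)}\subset\cdots\subset V_k^{(c_{N-1})}$, all of the same dimension, so all are equal to $V_k$. The remaining conditions are $YV_k\subset V_{k+1}$ and $XV_k\subset V_{k+1}$. If $e\ge1$, in the same way $V^{(c_j)}_k=V_k$ for $j<e$. At $c_e$ the maps $x_{e-1}$ and $y$ give $0\oplus V_k\subset V^{(c_e)}_k$ and $V_k\oplus0\subset V^{(c_e)}_k$. Since $\dim V^{(c_e)}_k=2\dim V_k$, we get $V^{(c_e)}_k=V_k\oplus V_k$, and the identity maps carry this on to $c_{N-1}$. The remaining condition at $x_{N-1}$ is $XV_k+YV_k\subset V_{k+1}$.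

In both cases the fiber is the set of flags with $D(V_k)\subset V_{k+1}$. The flags at the other vertices are given by morphisms in $(V_k)$, and projecting to the flag at $c_0$ is the inverse. So the reduced fiber is $\mathcal X_0\cong\Gamma$, a smooth curve with $H^1(\Gamma,\mathcal O_\Gamma)\ne0$. Lemma 7 gives $H^1(\mathcal W,\mathcal O_{\mathcal W})\ne0$ in case IIa.

## A cycle with a tail: five Schubert divisors in $\mathrm{Gr}(2,5)$

In case IIb going around the cycle gives a single operator $X$. The vertex $w$, however, lets us impose a condition after each power of $X$. We choose $X$ to be a shift that carries the same plane $U$ through five levels, and at each level we ask that $U$ meet a given $3$-space. Five such conditions on the $6$-dimensional $\mathrm{Gr}(2,5)$ leave a curve, and $\omega_{\mathrm{Gr}(2,5)}=\mathcal O(-5)$ makes its canonical bundle trivial.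

**Step 1: one divisor.** Let $A=\mathbb C^5$. For a $3$-dimensional $K\subset A$ let $\sigma_K=\{U\in\mathrm{Gr}(2,A):U\cap K\ne0\}$. Let $\delta:A\to\mathbb C^2$ be surjective with kernel $K$ and let $\eta=\delta^*(\mathrm{vol})\in\wedge^2A^*$. Then $\eta$ is a section of $\mathcal O(1)=\det U^*$ which vanishes at $U$ iff $\delta|_U$ is not injective. So $\sigma_K$ is its zero locus.

Let $U=\langle u_1,u_2\rangle$ with $U\cap K=\langle u_1\rangle$. The derivative of the section along $\theta\in\mathrm{Hom}(U,A/U)$ is $\eta(\theta u_1,u_2)+\eta(u_1,\theta u_2)=\eta(\theta u_1,u_2)$, because $\delta(u_1)=0$. The functional $\eta(\cdot,u_2)$ vanishes on $U$. It is nonzero, since $\delta(u_2)\ne0$ and $\delta$ is surjective. So the derivative is nonzero. Hence the section vanishes transversally off $\mathrm{Gr}(2,K)$. This exceptional locus has dimension $2$, i.e. codimension $4$ in the $6$-dimensional $\mathrm{Gr}(2,A)$.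

**Step 2: five general divisors meet in a smooth curve.** The group $GL(A)$ acts transitively on $\mathrm{Gr}(2,A)$ and moves $\sigma_K$ to $\sigma_{gK}$. Kleiman's theorem (Hartshorne, Thm. III.10.8) says that a general translate of a smooth locally closed subvariety meets a given one in a smooth scheme that is empty or of the expected dimension. Split each $\sigma_{K_h}$ into the smooth strata $\sigma_{K_h}\setminus\mathrm{Gr}(2,K_h)$, of codimension $1$, and $\mathrm{Gr}(2,K_h)$, of codimension $4$. Choosing $K_0,\dots,K_4$ one after the other, each general with respect to the finitely many intersections of strata already formed (and their components), we obtain that all intersections of five strata, one from each divisor, are smooth of the expected dimension or empty. If at least one stratum is $\mathrm{Gr}(2,K_h)$, the expected dimension is at most $6-4-4<0$, so the intersection is empty. Therefore $\Gamma=\bigcap_h\sigma_{K_h}$ is the intersection of the open strata only: a smooth curve or empty, cut out transversally by five sections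 of $\mathcal O(1)$, and
$$\text{no }U\in\Gamma\text{ is contained in any }K_h. \tag{9}$$
It is nonempty, since five sections of an ample line bundle on a $6$-dimensional projective variety have a common zero. By adjunction $\omega_\Gamma\cong(\omega_{\mathrm{Gr}(2,A)}\otimes\mathcal O(5))|_\Gamma=\mathcal O(-5+5)|_\Gamma=\mathcal O_\Gamma$. By Serre duality $H^1(\Gamma,\mathcal O_\Gamma)\cong H^0(\Gamma,\omega_\Gamma)^*\ne0$. Fix surjections $d_h:A\to\mathbb C^2$ with kernel $K_h$.

**Step 3: the representation $f_0$.** Let $V=\bigoplus_{h=0}^4A_h$ with $A_h=A$. Let $X:A_h\to A_{h+1}$ be the identity for $h<4$, and $X|_{A_4}=0$. Put $V^{(c_j)}=V$ for all $j$, $x_j=\mathrm{id}$ for $j<N-1$, $x_{N-1}=X$. Put $V^{(w)}=\bigoplus_{h=0}^4B_h$ with $B_h=\mathbb C^2$, and $d|_{A_h}=d_h:A_h\to B_h$.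

**Step 4: the sequence and its conditions.** For each level $h=0,1,\dots,5$ list $c_0,c_1,\dots,c_{N-1},w$ in this order. Each $c_j$ has sizes $3,5,5,5,5,2$ for $h=0,\dots,5$ (sum $25$), and $w$ has sizes $1,2,2,2,2,1$ (sum $10$). Write $V^{(c_j)}_h$ and $W_h$ for the flag members starting at level $h$; level $6$ is $0$. For $1\le h\le5$,
$$\dim V^{(c_j)}_h=2+5(5-h),\qquad\dim W_h=1+2(5-h).$$
By (1) the conditions are $x_j(V^{(c_j)}_h)\subset V^{(c_{j+1})}_h$ for $j<N-1$, $x_{N-1}(V^{(c_{N-1})}_h)\subset V^{(c_0)}_{h+1}$, and $d(V^{(c_0)}_h)\subset W_h$, since $w$ at level $h$ comes after $c_0$ at level $h$.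

**Step 5: the fiber over $f_0$ is $\Gamma$.** The identity maps force, by dimensions, $V^{(c_j)}_h=V_h:=V^{(c_0)}_h$ for all $j$. The conditions become $XV_h\subset V_{h+1}$ and $dV_h\subset W_h$.

- $XV_0=A_1\oplus\dots\oplus A_4$ has dimension $20$ and $\dim V_1=22$. So $V_1=U\oplus A_1\oplus\dots\oplus A_4$ with $U\in\mathrm{Gr}(2,A)$, placed in $A_0$.
- For $2\le h\le5$, inductively $XV_{h-1}=U\oplus A_h\oplus\dots\oplus A_4$ with $U\subset A_{h-1}$. It has dimension $2+5(5-h)=\dim V_h$, so it equals $V_h$. These subspaces decrease, as $U\subset A_h$ lies in the summand $A_h$ of $V_h$. Finally $V_5=U\subset A_4$ and $XV_5=0$.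
- At $w$ the condition for $h=0$ is empty. For $1\le h\le5$, as $d_h,\dots,d_4$ are surjective, it reads $d_{h-1}(U)\oplus B_h\oplus\dots\oplus B_4\subset W_h$. Since $\dim W_h=1+2(5-h)$, this requires $\dim d_{h-1}(U)\le1$, i.e. $U\cap K_{h-1}\ne0$. For $h=1,\dots,5$ together this says $U\in\Gamma$.
- By (9), $d_{h-1}(U)\ne0$, so $\dim d_{h-1}(U)=1$ and $W_h=d_{h-1}(U)\oplus B_h\oplus\dots\oplus B_4$ is determined. These subspaces form a decreasing flag, because $W_{h+1}\subset B_h\oplus\dots\oplus B_4\subset W_h$ for $1\le h\le4$.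

All these assignments are morphisms in $U\in\Gamma$, as $d_{h-1}(U)$ has constant rank $1$, and $V_1\mapsto U$ is the inverse. So the reduced fiber over $f_0$ is isomorphic to $\Gamma$, a curve with $H^1(\Gamma,\mathcal O_\Gamma)\ne0$. Lemma 7 gives $H^1(\mathcal W,\mathcal O_{\mathcal W})\ne0$ in case IIb, and IIc follows by Lemma 8. This completes the proof of Theorem 5. $\square$
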